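# Subgroup-extremal and refinement-extremal pseudocompact groups: neither property implies the other

## 1. Two ways for a pseudocompact group to be extremal

All topological groups here are Hausdorff. "Countable" means at most countable, $[x,y]=xyx^{-1}y^{-1}$, and $U(m)$ is the group of unitary $m\times m$ matrices.

**Definition.** A topological group $G$ is *pseudocompact* if every continuous function $G\to\mathbb R$ is bounded. A pseudocompact group $G$ is *subgroup-extremal* ($s$-extremal) if it has no proper dense pseudocompact subgroup. It is *refinement-extremal* ($r$-extremal) if no pseudocompact group topology on $G$ is strictly finer than the given one.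

Let $G$ be pseudocompact, possibly nonabelian. Are the conditions

(a) $G$ is $s$-extremal, (b) $G$ is $r$-extremal

equivalent? (The question comes from http://wcomfort.faculty.wesleyan.edu/files/2012/02/wc130N.pdf.)

The answer that one would first guess is yes. Both conditions say that $G$ has no slack: one cannot remove elements and stay dense and pseudocompact, and one cannot add open sets and stay pseudocompact. Two known results, which we may use, point the same way.

* **(K1)** Every pseudocompact abelian group of uncountable weight admits both a proper dense pseudocompact subgroup and a strictly finer pseudocompact group topology.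
* **(K2)** A metrizable group, abelian or not, is pseudocompact if and only if it is compact, and such groups are extremal in both senses.

So among abelian groups of uncountable weight both conditions always fail. A group of countable weight is metrizable (it is regular and second countable), so by (K2) at countable weight both conditions always hold. We shall see that the guess is nevertheless wrong in both directions. The precise statement is Theorem 7.

We also use the following facts. Pseudocompact groups are totally bounded, hence embed densely in compact groups (Comfort–Ross, Pacific J. Math. 16 (1966)). By the Peter–Weyl theorem, the continuous homomorphisms of a compact group $C$ into the groups $U(m)$ separate points. The initial topology they define on $C$ is therefore Hausdorff and coarser than the compact topology, so the two are equal. Restricting to a dense subgroup gives: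

$$\text{a pseudocompact group topology is the initial topology of its continuous homomorphisms into the groups } U(m),\ m\ge1. \tag{1}$$

Finally, closed subgroups of a compact Lie group satisfy the descending chain condition.

**Countable weight by hand.** Let us see why the extremality in (K2) holds, using only its first half and (1). Let $G$ be compact metrizable with topology $\mathcal T$. A dense pseudocompact subgroup is metrizable, hence compact, hence closed, hence all of $G$. Now let $\mathcal T'\supseteq\mathcal T$ be pseudocompact and let $h:G\to U(m)$ be a $\mathcal T'$-continuous homomorphism. The graph of $h$ is the image of $(G,\mathcal T')$ under the continuous map $(\mathrm{id},h)$ into $(G,\mathcal T)\times U(m)$. It is pseudocompact and metrizable, hence compact. Its projection to $(G,\mathcal T)$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism, so $h$ is $\mathcal T$-continuous. By (1), $\mathcal T'\subseteq\mathcal T$. Keep this graph argument in mind; it returns in Lemma 10.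

## 2. Full subgroups of products of finite groups

All our groups live in products of finite groups (or in one case in a quotient of such a product). There pseudocompactness can be checked on countable sets of coordinates.

**Definition.** Let $K=\prod_{i\in J}K_i$ with all $K_i$ finite discrete groups. For $A\subseteq J$ put $K_A=\prod_{i\in A}K_i$, with projection $p_A:K\to K_A$. A subgroup $G\le K$ is *full* if $p_A(G)=K_A$ for every countable $A\subseteq J$. For such $G$ put $P_A=G\cap\ker p_A$.

*Example.* Let $M$ be a nontrivial finite group and $\kappa$ an uncountable cardinal. The group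
$$\Sigma=\{x\in M^\kappa:\operatorname{supp}x\text{ is countable}\},\qquad \operatorname{supp}x=\{i:x_i\ne1\},$$
is full: extend an element of $M^A$ by $1$. It is a proper subgroup of $M^\kappa$. The group of elements of finite support is dense in $M^\kappa$ but not full, since it does not map onto $M^A$ for infinite countable $A$.

**Lemma 2.** A full subgroup $G\le K$ is dense and pseudocompact.

*Proof.* A nonempty basic open set of $K$ prescribes finitely many coordinates, and fullness gives an element of $G$ with these coordinates. So $G$ is dense.

Suppose $f:G\to\mathbb R$ is continuous and unbounded. For each $j\ge1$ choose $h_j\in G$ with $|f(h_j)|>j$ and, by continuity, a finite $E_j\subseteq J$ with $|f|>j$ on $G\cap U_j$, where $U_j=\{x\in K:x|_{E_j}=h_j|_{E_j}\}$. Put $A=\bigcup_jE_j$, a countable set. The group $K_A$ is compact metrizable, so there is $a\in K_A$ each of whose neighborhoods contains $p_A(h_j)$ for infinitely many $j$. By fullness choose $h\in G$ with $p_A(h)=a$, and then a finite $E\subseteq J$ with $|f|<|f(h)|+1$ on $G\cap W$, where $W=\{x\in K:x|_E=h|_E\}$.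

For infinitely many $j$, $h_j$ agrees with $a$, hence with $h$, on the finite set $A\cap E$. For such $j$ the conditions defining $U_j$ and $W$ are compatible, because $E_j\cap E\subseteq A\cap E$. So $U_j\cap W$ is nonempty and open, and it meets the dense set $G$. At a common point the value of $|f|$ is $>j$ and $<|f(h)|+1$. This holds for infinitely many $j$, a contradiction. ∎

**Lemma 3.** If $H$ is a pseudocompact group and $q:H\to Q$ is a continuous homomorphism with dense image into a compact metrizable group $Q$, then $q(H)=Q$.

*Proof.* The image $q(H)$ is pseudocompact, as a continuous image, and metrizable. By (K2) it is compact, hence closed. It is dense, so it is $Q$. ∎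

Apply Lemma 3 to $p_A$ for countable $A$ (then $K_A$ is compact metrizable). Together with Lemma 2 this gives:

$$\text{a subgroup of } K \text{ is dense and pseudocompact if and only if it is full.}\tag{2}$$

The next lemma turns a subgroup into a refinement, provided that there is a homomorphism to work with.

**Lemma 4.** Let $H\le G\le K$ be full subgroups and let $\varphi:G\to Q$ be a surjective homomorphism onto a nontrivial finite group with $\varphi(H)=1$. Then $G$ is not $r$-extremal.

*Proof.* Let $\mathcal T$ be the topology of $G$, and let $\mathcal T_\varphi$ be the coarsest topology containing $\mathcal T$ for which $\varphi$ is continuous ($Q$ discrete). The map $g\mapsto(g,\varphi(g))$ is a topological isomorphism of $(G,\mathcal T_\varphi)$ onto the graph $\Gamma\le K\times Q$. This is a product of finite groups with one more coordinate. The graph is full: given a countable $A\subseteq J$, $x\in K_A$ and $y\in Q$, choose $g\in G$ with $\varphi(g)=y$ and $h\in H$ with $p_A(h)=p_A(g)^{-1}x$. Then $p_A(gh)=x$ and $\varphi(gh)=y$. So $\mathcal T_\varphi$ is pseudocompact by Lemma 2. If $\varphi$ were $\mathcal T$-continuous, its kernel would be closed and contain the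 dense group $H$, so $\varphi$ would be trivial. Hence $\mathcal T_\varphi\supsetneq\mathcal T$. ∎

**Test on $M^\kappa$.** Let $M$ be any nontrivial finite group and $\kappa$ uncountable. Then $M^\kappa$ is not $s$-extremal, since $\Sigma$ is a proper full subgroup. The co-countable subsets of $\kappa$ have the finite intersection property, so they lie in an ultrafilter $p$ on $\kappa$. For $x\in M^\kappa$ let $\varphi(x)$ be the unique $y\in M$ with $\{i:x_i=y\}\in p$. This is a homomorphism onto $M$ (constants show surjectivity) and it kills $\Sigma$. By Lemma 4, $M^\kappa$ is not $r$-extremal. So the guess also passes the test on a family of nonabelian groups.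

**Lemma 5 (weights).** Let $\kappa$ be uncountable, and let $K$ be a product of $\kappa$ nontrivial finite groups, or a quotient of such a product by a finite normal subgroup. Every dense subgroup $G$ of $K$ has weight $\kappa$.

*Proof.* A product of $\kappa$ finite groups has weight at most $\kappa$. A quotient map of topological groups is open, so it carries a base to a base. Hence $w(G)\le w(K)\le\kappa$. It remains to show that every local base at $1$ in $G$ has at least $\kappa$ members.

*From $G$ to $K$.* Let $\{U_i\cap G\}$ be a local base at $1$ in $G$ with $U_i$ open in $K$. Since $G$ is dense, $\overline{U_i\cap G}\supseteq U_i$, so these closures are neighborhoods of $1$ in $K$. They form a base of neighborhoods: given a neighborhood $V$ of $1$ in $K$, take an open $V'\ni1$ with $\overline{V'}\subseteq V$, then $i$ with $U_i\cap G\subseteq V'$, so $\overline{U_i\cap G}\subseteq V$. Thus it suffices to treat $K$.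

*The product.* Each member of a family of fewer than $\kappa$ neighborhoods of $1$ contains a basic neighborhood restricting finitely many coordinates. As $\kappa$ is uncountable, fewer than $\kappa$ coordinates are used altogether, so some coordinate $i$ is unrestricted. Then $\{x:x_i=1\}$ contains no member of the family.

*The quotient.* Let $\theta$ be the quotient map by a finite group $L$. Choose an open $V\ni1$ with $V^{-1}V\cap L=\{1\}$. Then $\theta$ is injective on $V$ and open, so it maps $V$ homeomorphically onto an open set, and the least size of a local base at $1$ is the same as for the product. ∎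

## 3. Exponent two: where the translation between subgroups and refinements breaks

A sensible first attempt at proving (a) $\Leftrightarrow$ (b) is to translate proper dense subgroups into new homomorphisms and back. Over $\mathbb Z/2$ this works.

**Observation 6.** For a full subgroup $G\le(\mathbb Z/2)^J$, with topology $\mathcal T$, (a) and (b) are equivalent.

*Proof.* *If (a) fails, so does (b).* Let $H$ be a proper dense pseudocompact subgroup of $G$; it is full by (2). As $G$ is a vector space over $\mathbb F_2$, there is a nonzero linear $\varphi:G\to\mathbb Z/2$ with $\varphi(H)=0$. Apply Lemma 4.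

*If (b) fails, so does (a).* Let $\mathcal T'\supsetneq\mathcal T$ be pseudocompact. By (1) some $\mathcal T'$-continuous homomorphism into some $U(m)$ is not $\mathcal T$-continuous. Its image consists of commuting unitaries of square $1$, so after a simultaneous diagonalization one diagonal entry $\varphi:G\to\{\pm1\}$ is $\mathcal T'$-continuous and not $\mathcal T$-continuous. The subgroup $\ker\varphi$ is $\mathcal T'$-clopen. A clopen subspace of a pseudocompact space is pseudocompact (extend functions by $0$), so $\ker\varphi$ is pseudocompact in $\mathcal T'$, hence in the coarser $\mathcal T$. Its $\mathcal T$-closure is a subgroup containing a subgroup of index $2$, so it is $\ker\varphi$ or $G$. In the first case $\ker\varphi$ is closed of finite index, hence open, and $\varphi$ is $\mathcal T$-continuous, a contradiction. So $\ker\varphi$ is a proper dense pseudocompact subgroup. ∎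

For nonabelian groups each half stops at one definite place.

* **Not (b) $\Rightarrow$ not (a).** Suppose a refinement provides a $\mathcal T'$-continuous, $\mathcal T$-discontinuous homomorphism $h$ onto a finite group $Q$. As before, $\ker h$ is pseudocompact and not $\mathcal T$-closed. Its $\mathcal T$-closure corresponds to a nontrivial normal subgroup of $Q$, but that need not be all of $Q$. For $Q=SL_2(\mathbb F_5)$ it could be $\{\pm I\}$, and then $\ker h$ is not dense. Section 5 makes exactly this happen.
* **Not (a) $\Rightarrow$ not (b).** Given a proper dense pseudocompact $H$, we need a nontrivial homomorphism killing $H$ to feed into Lemma 4. A nonabelian $G$ may have no nontrivial homomorphism into any $U(m)$ that kills $H$. Sections 7 and 8 build such a group.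

**Theorem 7.** For every uncountable cardinal $\kappa$ there are pseudocompact groups of weight $\kappa$ that are

1. $s$-extremal but not $r$-extremal (so (a) $\not\Rightarrow$ (b));
2. $r$-extremal but not $s$-extremal (so (b) $\not\Rightarrow$ (a));
3. both $s$- and $r$-extremal (so extremal groups need not be metrizable);
4. neither $s$- nor $r$-extremal.

At countable weight only the behavior "both" occurs. All of this holds in ZFC.

The statement about countable weight was proved in Section 1. Part 4 holds for $(\mathbb Z/2)^\kappa$, which has weight $\kappa$ by Lemma 5, by (K1); it is also the case $M=\mathbb Z/2$ of the test in Section 2. Parts 1, 3 and 2 are proved in Sections 5, 6 and 7–8.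

## 4. Commutators in $\Sigma$-products of perfect groups

Recall that a group is *perfect* if it is generated by its commutators. A perfect abelian group is trivial, and a homomorphic image of a perfect group is perfect. Let $M$ be a finite perfect group. Every element of $M$ is a product of commutators. Since $M$ is finite, we may pad with $[1,1]$ and fix one number $c$ and maps $a_j,b_j:M\to M$ with

$$y=\prod_{j=1}^{c}[a_j(y),b_j(y)]\quad(y\in M),\qquad a_j(1)=b_j(1)=1. \tag{3}$$

Applied coordinatewise, (3) shows that every element of a power $M^A$ is a product of $c$ commutators. The supply of perfect groups comes from the following lemma.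

**Lemma 8.** Let $k$ be a finite field with $|k|\ge4$ and $F=SL_2(k)$. Put $u(x)=\begin{pmatrix}1&x\\0&1\end{pmatrix}$, $l(x)=\begin{pmatrix}1&0\\x&1\end{pmatrix}$, $d(a)=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix}$. Every $y\in F$ has the form $u(x_1)l(x_2)u(x_3)l(x_4)$, and $F$ is perfect.

*Proof.* Let $y=\begin{pmatrix}a&b\\c&d\end{pmatrix}$. Multiplying out,
$$u(s)\,l(c)\,u(t)=\begin{pmatrix}1+sc&(1+sc)t+s\\c&1+ct\end{pmatrix}.$$
If $c\ne0$, take $s=\frac{a-1}c$, $t=\frac{d-1}c$. The diagonal entries become $a,d$, and the upper right entry is $\frac{a(d-1)+(a-1)}c=\frac{ad-1}c=b$. So $y=u(s)l(c)u(t)l(0)$. If $c=0$, then $d\ne0$ and $y\,l(1)$ has lower left entry $d$. By the previous case $y\,l(1)=u(x_1)l(x_2)u(x_3)$, so $y=u(x_1)l(x_2)u(x_3)l(-1)$.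

For perfectness we use
$$d(a)u(x)d(a)^{-1}=u(a^2x),\qquad d(a)l(x)d(a)^{-1}=l(a^{-2}x). \tag{4}$$
As $|k^\times|\ge3$, there is $a\in k^\times$ with $a^2\ne1$. Then $[d(a),u(x)]=u((a^2-1)x)$, so every $u(x)$ is a commutator. Likewise $[d(a),l(x)]=l((a^{-2}-1)x)$, so every $l(x)$ is one. Now use the first part. ∎

Now let $\kappa$ be uncountable and $\Sigma\le M^\kappa$ as in Section 2. Suppose $H\le\Sigma$ is full. We can prescribe an element $g$ of $H$ on a countable $A$, but not what it does outside $A$. However, $g$ spills over only onto a countable set $B$, so we can choose a second element $g'\in H$ that is trivial on $B$. The commutator $[g,g']$ then lives on $A$ alone. It is enough that $g'$ is *central* on $B$, and this extra room is what Section 5 needs.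

**Lemma 9.** Let $M$ be a finite perfect group and $H\le\Sigma\le M^\kappa$. Suppose that for every countable $A\subseteq\kappa$ and $x\in M^A$ there is $g\in H$ with $g|_A\in x\cdot Z(M)^A$. Then $H=\Sigma$.

*Proof.* Let $A$ be countable and $x,y\in M^A$. Choose $g\in H$ with $g|_A\in xZ(M)^A$, and let $B=\operatorname{supp}(g)\setminus A$, a countable set. By the hypothesis for the countable set $A\cup B$ and the element equal to $y$ on $A$ and to $1$ on $B$, choose $g'\in H$ with $g'|_A\in yZ(M)^A$ and $g'|_B\in Z(M)^B$. Consider $[g,g']\in H$. On $A$ it equals $[x,y]$, because central factors cancel in commutators. On $B$ it is $1$, because $g'$ is central there. Off $A\cup B$ it is $1$, because $g=1$ there. So $H$ contains $[x,y]$ extended by $1$. By (3), every element of $\Sigma$ supported in $A$ is a product of $c$ such elements. As $A$ was arbitrary, $H=\Sigma$. ∎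

In particular $\Sigma$ is $s$-extremal for every finite perfect $M$: a dense pseudocompact $H\le\Sigma$ is dense in $M^\kappa$, hence full by (2), and Lemma 9 applies. The contrast with $M=\mathbb Z/2$, where (K1) says that $\Sigma$ is not $s$-extremal, is that there all commutators vanish.

## 5. Dividing by a diagonal central involution: (a) does not imply (b)

To get an $s$-extremal group that admits a refinement, we start from $\Sigma$, which is $s$-extremal, and make its topology coarser. The original topology is then the refinement. A coarser topology could have more dense subgroups, but Lemma 9 tolerates central ambiguity, so we coarsen by a central subgroup.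

Let $\kappa$ be uncountable, $M=SL_2(\mathbb F_5)$, which is perfect by Lemma 8, and $z=-I\in Z(M)$, $z\ne1$. Let $\hat z=(z,z,z,\dots)\in M^\kappa$ and $L=\{1,\hat z\}$, a finite central subgroup. Let $\theta:M^\kappa\to K=M^\kappa/L$ be the quotient map and
$$G=\theta(\Sigma)\subseteq K$$
with the subspace topology $\mathcal T$. As a continuous image of $\Sigma$, $G$ is pseudocompact, and it is dense in $K$. By Lemma 5 its weight is $\kappa$. Since $\hat z$ has uncountable support, $\Sigma\cap L=1$, so $\theta|_\Sigma$ is injective.

**Step 1: $G$ is $s$-extremal.** The purpose is to verify the hypothesis of Lemma 9 for an arbitrary dense pseudocompact $H\le G$. Put $H'=\Sigma\cap\theta^{-1}(H)$, so $H=\theta(H')$. For countable $A$, the projection $p_A$ induces a continuous surjective homomorphism $K\to M^A/\langle\hat z|_A\rangle$ onto a compact metrizable group. As $H$ is dense in $K$, its image is dense, and by Lemma 3 it is everything. So for each $x\in M^A$ there is $g\in H'$ with $g|_A\in x\langle\hat z|_A\rangle\subseteq xZ(M)^A$. By Lemma 9, $H'=\Sigma$, that is, $H=G$.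

**Step 2: $G$ is not $r$-extremal.** We check that the topology of $\Sigma$ is strictly finer. Let $\mathcal T'$ be the topology transported from $\Sigma$ to $G$ by the group isomorphism $\theta|_\Sigma$. It is a pseudocompact Hausdorff group topology, and $\mathcal T'\supseteq\mathcal T$ because $\theta$ is continuous. Fix a coordinate $0\in\kappa$ and let $U=\{x\in\Sigma:x_0=1\}$, so that $\theta(U)$ is a $\mathcal T'$-neighborhood of $1$. Suppose it were a $\mathcal T$-neighborhood: there is an open $W\ni1$ in $K$ with $W\cap G\subseteq\theta(U)$. The open set $\theta^{-1}(W)$ contains $\hat z$, and $\{x\in M^\kappa:x_0=z\}$ is another open set containing $\hat z$. By density of $\Sigma$ there is $x\in\Sigma\cap\theta^{-1}(W)$ with $x_0=z$. Then $\theta(x)\in W\cap G\subseteq\theta(U)$, and injectivity of $\theta|_\Sigma$ gives $x\in U$, that is, $x_0=1\ne z$, a contradiction. So $\mathcal T'\supsetneq\mathcal T$.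

This proves Part 1 of Theorem 7: **(a) does not imply (b)**. ∎

*Remark.* This realizes the first breaking point of Section 3. Let $h:G\to M$, $h(\theta(x))=x_0$ for $x\in\Sigma$, a $\mathcal T'$-continuous homomorphism with kernel $\theta(U)$. The map $\theta$ is closed, as a continuous map from a compact space to a Hausdorff space, and the closure of $U$ in $M^\kappa$ is $\{x:x_0=1\}$. So the closure of $\theta(U)$ in $K$ is $\theta(\{x:x_0=1\})$, whose preimage in $M^\kappa$ is $\{x:x_0\in\{1,z\}\}$. Thus the $\mathcal T$-closure of $\ker h$ is $h^{-1}(\{\pm I\})$: larger than $\ker h$, smaller than $G$.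

## 6. A criterion for $r$-extremality, and $\Sigma$ is extremal in both senses

To prove that a group is $r$-extremal we must control all finer pseudocompact topologies. By (1) this means controlling homomorphisms into $U(m)$, and the graph argument of Section 1 reduces the work to showing that each one depends on countably many coordinates.

**Lemma 10.** Let $G\le K=\prod_{i\in J}K_i$ be full, with subspace topology $\mathcal T$. Suppose that for every pseudocompact group topology $\mathcal T'\supseteq\mathcal T$, every $m\ge1$ and every $\mathcal T'$-continuous homomorphism $h:G\to U(m)$ there is a countable $A$ with $h(P_A)=1$. Then $G$ is $r$-extremal.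

*Proof.* Let $\mathcal T'\supseteq\mathcal T$ be pseudocompact and take $h$, $A$ as in the hypothesis. The homomorphism $(p_A,h):(G,\mathcal T')\to K_A\times U(m)$ is continuous, so its image $\Gamma$ is pseudocompact and metrizable, hence compact by (K2). If $p_A(g)=p_A(g')$, then $g^{-1}g'\in P_A$, so $h(g)=h(g')$. Also $p_A(G)=K_A$. So $\Gamma$ is the graph of a homomorphism $\varphi:K_A\to U(m)$ with $h=\varphi p_A$. A map with closed graph between compact Hausdorff spaces is continuous. So $\varphi$ is continuous and $h$ is $\mathcal T$-continuous. Hence every $\mathcal T'$-continuous homomorphism into a unitary group is $\mathcal T$-continuous, and (1) gives $\mathcal T'\subseteq\mathcal T$. ∎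

**Proposition 11.** For every nontrivial finite perfect group $M$ and uncountable $\kappa$, the group $\Sigma\le M^\kappa$ is both $s$- and $r$-extremal.

*Proof.* Being $s$-extremal was shown after Lemma 9. For $r$-extremality, let $\mathcal T'\supseteq\mathcal T$ be pseudocompact and $h:\Sigma\to U(m)$ a $\mathcal T'$-continuous homomorphism. We verify the hypothesis of Lemma 10.

**Step 1: the groups $h(P_A)$ stabilize.** For countable $A$ the image of $(p_A,h)$ in $M^A\times U(m)$ is pseudocompact and metrizable, hence compact. An element $(1,v)$ lies in it exactly when $v=h(g)$ for some $g\in P_A$. So $h(P_A)=\{v:(1,v)\in\operatorname{im}(p_A,h)\}$ is a closed subgroup of $U(m)$. By the descending chain condition choose a countable $A_0$ such that $D=h(P_{A_0})$ is minimal among all the $h(P_A)$. If $A\supseteq A_0$ is countable, then $P_A\subseteq P_{A_0}$, so $h(P_A)\subseteq D$, and by minimality $h(P_A)=D$.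

**Step 2: $D$ is abelian.** Let $x,y\in P_{A_0}$ and put $A=A_0\cup\operatorname{supp}x$, a countable set. By Step 1 there is $y'\in P_A$ with $h(y')=h(y)$. The supports of $x$ and $y'$ are disjoint, so $[h(x),h(y)]=[h(x),h(y')]=h([x,y'])=1$.

**Step 3: $D$ is trivial.** $P_{A_0}$ is the group of elements of $\Sigma$ supported off $A_0$. By (3), applied coordinatewise, each $x\in P_{A_0}$ is a product of $c$ commutators of elements whose supports lie in $\operatorname{supp}x$, because $a_j(1)=b_j(1)=1$. So $P_{A_0}$ is perfect, and so is $D$. Being abelian too, $D=1$, that is, $h(P_{A_0})=1$. ∎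

With $M=SL_2(\mathbb F_5)$ and Lemma 5 this proves Part 3 of Theorem 7. A metrizable pseudocompact group is compact by (K2), while $\Sigma$ is dense and proper in $M^\kappa$, so $\Sigma$ is not metrizable.

## 7. Tame functions on finite sets, and a proper full subgroup

Now we want a full group $G$ with a proper full subgroup $H$ such that no nontrivial homomorphism $G\to U(m)$ kills $H$. In $M^\kappa$ with $H=\Sigma$, ultrafilter limits were the obstacle. The group below defeats them in two ways. On each of its levels, the ultrafilters that matter are visible on a countable set (Lemma 12). Limits along infinitely many levels are defeated by letting the finite groups grow.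

Let $I$ be a set of cardinality $\kappa>\omega$. For $n\ge1$ let
$$T_n=[I]^{\le n}=\{t\subseteq I:|t|\le n\},\qquad q_n=2^{n+1},\qquad F_n=SL_2(\mathbb F_{q_n}).$$

**Definition.** A function $f$ on $T_n$ is *tame* if there is a countable $C\subseteq I$, a *witness*, with $f(t)=f(t\cap C)$ for all $t\in T_n$.

*Example.* $T_1$ consists of $\emptyset$ and the singletons, and $f$ is tame if and only if $f(\{i\})=f(\emptyset)$ for all but countably many $i$. In particular the characteristic function of the one-point set $\{\emptyset\}$ is not tame. On every $T_n$, the function that is $1$ if $\alpha\in t$ and $0$ otherwise is tame with witness $\{\alpha\}$.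

Every countable $C'\supseteq C$ is again a witness: $f(t\cap C')=f(t\cap C'\cap C)=f(t\cap C)=f(t)$. So finitely many tame functions have a common witness, and any function built pointwise from finitely many tame functions is tame. In particular the tame functions $T_n\to\mathbb F_{q_n}$ form a ring $R_n$, the tame functions $T_n\to F_n$ form a group $G_n$, and $G_n=SL_2(R_n)$. Let
$$G=\prod_{n\ge1}G_n\ \le\ K=\prod_{n\ge1}F_n^{\,T_n}$$
with the subspace topology. The index set of $K$ is $T=\bigsqcup_nT_n$, of cardinality $\kappa$.

**Step 1: $G$ is full,** hence dense and pseudocompact by Lemma 2, and of weight $\kappa$ by Lemma 5. Let $A=\bigsqcup A_n$ be countable with $A_n\subseteq T_n$, and $x=(x_n)$ with $x_n\in F_n^{A_n}$. Let $C$ be the union of all sets $t$ occurring in $A$; it is countable. Put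
$$f_n(t)=\begin{cases}x_n(t\cap C)&\text{if }t\cap C\in A_n,\\1&\text{otherwise.}\end{cases}$$
This depends only on $t\cap C$, so $C$ is a witness for every $f_n$. If $t\in A_n$, then $t\cap C=t$ and $f_n(t)=x_n(t)$. So $f=(f_n)\in G$ and $f|_A=x$.

**Step 2: $G$ is not $s$-extremal.** We exhibit a proper full subgroup. Let
$$H=\{f\in G:\ \exists\text{ finite }\Phi\subseteq I\ \ \forall n\ \forall t\in T_n\ (\Phi\subseteq t\Rightarrow f_n(t)=1)\}.$$

*Subgroup.* If $\Phi,\Phi'$ serve for $f,f'$, then $\Phi\cup\Phi'$ serves for $ff'^{-1}$.

*Proper.* Let every $f_n$ be a constant $c_n\ne1$. For any finite $\Phi$ take $n\ge\max(1,|\Phi|)$. Then $t=\Phi$ lies in $T_n$ and $f_n(t)\ne1$, so $f\notin H$. Here we use that there are arbitrarily high levels: on one fixed level $n$ the condition would be void for $|\Phi|>n$.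

*Full.* Given $A$ and $x$, take $C$ and $f$ as in Step 1. Since $I$ is uncountable, choose $\alpha\in I\setminus C$. Put $f'_n(t)=f_n(t)$ if $\alpha\notin t$ and $f'_n(t)=1$ if $\alpha\in t$. Each $f_n'$ is tame with witness $C\cup\{\alpha\}$, and $f'\in H$ with $\Phi=\{\alpha\}$. No $t$ occurring in $A$ contains $\alpha$, so $f'|_A=x$.

By Lemma 2, $H$ is a proper dense pseudocompact subgroup of $G$.

*Remark: constant $F_n$ would not do.* Suppose all $F_n$ were the same finite group $F\neq 1$, and define $G$ and $H$ as before. Steps 1 and 2 work without change. The sets $\{t\in T:\Phi\subseteq t\}$, $\Phi\subseteq I$ finite, have the finite intersection property: given $\Phi_1,\dots,\Phi_k$, the set $t=\bigcup\Phi_i$ lies in $T_n$ for large $n$. Let $p$ be an ultrafilter on $T$ containing them all, and let $\varphi(f)$ be the value in $F$ that $f$ takes on a member of $p$. Then $\varphi:G\to F$ is a homomorphism, it is onto by constants, and it kills $H$. By Lemma 4, $G$ would not be $r$-extremal.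

## 8. Homomorphisms into $U(m)$ depend on countably many coordinates

We show that the group $G$ of Section 7 is $r$-extremal. By Lemma 10 it suffices to prove the following, with no continuity assumed:

$$\text{for every homomorphism } h:G\to U(m)\text{ there is a countable } A\subseteq T\text{ with } h(P_A)=1. \tag{5}$$

Fix $h$. We view the $G_n$, and products of some of them, as subgroups of $G$.

**Step 1: there is $n_0$ such that $h$ is trivial on $G'=\prod_{n\ge n_0}G_n$.** This disposes of all high levels at once and uses the growth of the fields. Let $N=m!$ and choose $n_0$ with $q_n-1>2N$ for all $n\ge n_0$. Let $R'=\prod_{n\ge n_0}R_n$, so $G'=SL_2(R')$, and use the notation $u,l,d$ of Lemma 8 over $R'$.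

The matrices $h(u(x))$, $x\in R'$, are commuting unitaries, so they can be diagonalized simultaneously: $\mathbb C^m=\bigoplus_{\chi\in\Psi}E_\chi$, where $\Psi$ is a set of at most $m$ characters $\chi:(R',+)\to\mathbb T$, each $E_\chi\ne0$, and $h(u(x))$ acts on $E_\chi$ as the scalar $\chi(x)$. For a unit $a\in R'$ we have $d(a)u(x)d(a)^{-1}=u(a^2x)$, as in (4). Hence for $v\in E_\chi$
$$h(u(x))\,h(d(a))v=h(d(a))\,h(u(a^{-2}x))v=\chi(a^{-2}x)\,h(d(a))v .$$
As $h(d(a))v\neq 0$ for $v\ne0$, the character $x\mapsto\chi(a^{-2}x)$ belongs to $\Psi$. So the commutative group of units of $R'$ acts on $\Psi$ by $a\cdot\chi=\chi(a^{-2}\,\cdot\,)$. The symmetric group on $\Psi$ has order $|\Psi|!$, which divides $N$. So $N$-th powers act trivially: $\chi(a^{-2N}x)=\chi(x)$, and replacing $x$ by $a^{2N}x$,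
$$\chi(a^{2N}x)=\chi(x)\qquad\text{for all units }a,\ \text{all }x\in R',\ \text{all }\chi\in\Psi .$$
Take $a=(a_n)_{n\ge n_0}$ with $a_n$ constant, equal to a generator of $\mathbb F_{q_n}^\times$. Its order is $q_n-1>2N$, so $a_n^{2N}\ne1$ for every $n\ge n_0$. Thus $a^{2N}-1$ is a nonzero constant on each level, hence a unit of $R'$. From $\chi((a^{2N}-1)x)=1$ for all $x$ we get $\chi\equiv1$. So $\Psi$ contains only the trivial character, and $h(u(x))=1$ for all $x\in R'$.

With the constant matrix $w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in G'$ one computes $w\,u(x)\,w^{-1}=l(-x)$, so $h(l(x))=1$ for all $x\in R'$ too. Finally, for each $n\geq n_0$ and each $y\in F_n$ choose an expression $y=u(x_1)l(x_2)u(x_3)l(x_4)$ as in Lemma 8 and apply this choice pointwise to $f\in G'$. The resulting entries are functions of the values of $f$, hence tame on each level. So $f=u(x_1)l(x_2)u(x_3)l(x_4)$ with $x_j\in R'$, and $h(f)=1$.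

**Step 2: on one level, only finitely many ultrafilters matter.** Fix $n$ and write $h$ for $h|_{G_n}$. Let $\mathcal B$ be the Boolean algebra of tame subsets of $T_n$, those with tame characteristic function. For $B\in\mathcal B$ let $G_B=\{f\in G_n:f=1\text{ off }B\}$. We record three properties.

* If $B\cap B'=\emptyset$, then $G_B$ and $G_{B'}$ commute elementwise, and $G_{B\cup B'}=G_BG_{B'}$: cut $f\in G_{B\cup B'}$ into the function equal to $f$ on $B$ and $1$ elsewhere, and the analogous one for $B'$. Both are tame.
* Each $G_B$ is perfect. Use (3) for the perfect group $F_n$ (Lemma 8 applies as $q_n\ge4$): for $f\in G_B$ we have $f=\prod_j[a_j\circ f,\,b_j\circ f]$. The functions $a_j\circ f$, $b_j\circ f$ are tame, and they equal $1$ off $B$ since $a_j(1)=b_j(1)=1$.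
* $\mathcal N=\{B\in\mathcal B:h(G_B)=1\}$ is an ideal. It contains $\emptyset$ and is closed under passing to smaller sets in $\mathcal B$ because $G_{B'}\le G_B$ for $B'\subseteq B$. It is closed under unions because $G_{B\cup B'}=G_B\,G_{B'\setminus B}$.

*Claim: there are at most $m^2-1$ pairwise disjoint members of $\mathcal B\setminus\mathcal N$.* Let $B^1,\dots,B^r$ be such. The groups $S_j=h(G_{B^j})$ are nontrivial and perfect, hence nonabelian, and they commute with one another. Let $\mathfrak M_j\subseteq M_m(\mathbb C)$ be the commutant of $S_1\cup\dots\cup S_j$, with $\mathfrak M_0=M_m(\mathbb C)$. Then $\mathfrak M_{j}\subseteq\mathfrak M_{j-1}$, and $S_j\subseteq\mathfrak M_{j-1}$. But $S_j\not\subseteq\mathfrak M_j$, since $S_j$ does not commute with itself. So $m^2=\dim\mathfrak M_0>\dim\mathfrak M_1>\dots>\dim\mathfrak M_r\ge1$, the last because scalars commute with everything. Hence $r\le m^2-1$.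

Choose pairwise disjoint $B^1,\dots,B^r\in\mathcal B\setminus\mathcal N$ with $r$ maximal. Then $T_n\setminus\bigcup_iB^i\in\mathcal N$, since otherwise it could be added. (If $r=0$, this says that $h$ is trivial on $G_n$.) Let $B\in\mathcal B$. The sets $B\cap B^i$ and $B^i\setminus B$ are not both outside $\mathcal N$, since otherwise they could replace $B^i$ and increase $r$. They are not both in $\mathcal N$, since their union $B^i$ is not. So exactly one of them lies in $\mathcal N$. Put
$$p_i=\{B\in\mathcal B:B\cap B^i\notin\mathcal N\}.$$
This is an ultrafilter on $\mathcal B$. Indeed $\emptyset\notin p_i$, $p_i$ is closed under supersets, and exactly one of $B$, $T_n\setminus B$ is in $p_i$ by the previous sentence. If $B,B'\in p_i$, then $B^i\setminus B$ and $B^i\setminus B'$ are in $\mathcal N$, so their union $B^i\setminus(B\cap B')$ is, and $B\cap B'\in p_i$.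

These ultrafilters decide when $h(f)=1$. Let $f\in G_n$ and $B=\operatorname{supp}f$; its characteristic function is built pointwise from $f$, so $B\in\mathcal B$. If $B$ belongs to no $p_i$, then all $B\cap B^i$ are in $\mathcal N$, and so is $B\setminus\bigcup_iB^i$. Hence $B\in\mathcal N$ and $h(f)=1$.

**Step 3: an ultrafilter on $\mathcal B$ is visible on a countable set.** This step uses the bound $|t|\le n$.

**Lemma 12.** For every ultrafilter $p$ on $\mathcal B$ there is a countable $A\subseteq T_n$ meeting every $B\in p$.

*Proof.* Suppose not: every countable subset of $T_n$ is missed by some member of $p$. Put $C_0=\emptyset$. For $i=0,\dots,n$, given a countable $C_i\subseteq I$, the set $[C_i]^{\le n}$ is countable, so there is $B_i\in p$ with $B_i\cap[C_i]^{\le n}=\emptyset$. Let $C_{i+1}\supseteq C_i$ be a countable witness of the tameness of $B_i$. The set $\bigcap_{i=0}^nB_i$ is in $p$, hence nonempty; let $t$ be an element of it. For each $i\le n$, since $C_{i+1}$ is a witness, $t\in B_i$ implies $t\cap C_{i+1}\in B_i$. As $B_i$ misses $[C_i]^{\le n}$, it follows that $t\cap C_{i+1}\not\subseteq C_i$. So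
$$t\cap C_0\subsetneq t\cap C_1\subsetneq\dots\subsetneq t\cap C_{n+1},$$
a chain with $n+1$ strict inclusions, and therefore $|t|\ge n+1$. This contradicts $t\in T_n$. ∎

**Step 4: on each level, countably many coordinates suffice.** For each $i\leq r$ take a countable $A^{(i)}\subseteq T_n$ for $p_i$ by Lemma 12, and put $A_n=\bigcup_iA^{(i)}$ (empty if $r=0$). Let $f\in G_n$ with $f|_{A_n}=1$. Then $\operatorname{supp}f$ misses every $A^{(i)}$, so $\operatorname{supp}f\notin p_i$ for all $i$, and Step 2 gives $h(f)=1$.

**Step 5: proof of (5).** Let $A=\bigcup_{n<n_0}A_n$, a countable subset of $T$. Any $f\in P_A$ is the product of its components $f_n\in G_n$ for $n<n_0$, each with $f_n|_{A_n}=1$, and an element of $G'$. By Steps 4 and 1, $h(f)=1$. This proves (5). By Lemma 10, $G$ is $r$-extremal.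

Together with Step 2 of Section 7 this proves Part 2 of Theorem 7: **(b) does not imply (a)**. ∎

*Remark.* This realizes the second breaking point of Section 3. If $h:G\to U(m)$ kills the full subgroup $H$ of Section 7, then $h$ is trivial: take $A$ from (5), and for $g\in G$ choose $g'\in H$ with $p_A(g')=p_A(g)$. Then $g'^{-1}g\in P_A$, so $h(g)=h(g')=1$. So $H$ is a proper dense pseudocompact subgroup of $G$, but no homomorphism into a unitary group separates it from $G$.
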